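# Stochastic finite automata in polynomial expected time recognize only regular languages

Throughout, $\Sigma$ is a finite alphabet, $\Sigma^{\le n}$ is the set of words of length at most $n$, $\epsilon$ is the empty word, and $L(w)\in\{0,1\}$ is the indicator of $w\in L$. Logarithms are to base 2 unless written $\ln$.

## 1. Two-way automata without coins

Take a machine with a finite set $Q$ of non-halting states and a read-only tape $\vdash X\dashv$, on which the head may move by $-1,0,1$. It starts on $\vdash$ in a non-halting initial state. In each step the state and the scanned symbol allow finitely many moves, at least one, and one of them is *chosen*. Entering a halting state, accepting or rejecting, ends the run; a move off the tape counts as a rejecting halt. The word $X$ is accepted if some sequence of choices leads to acceptance. There are no coins yet.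

Recall the Myhill–Nerode theorem: $L$ is regular if and only if the relation "$L(xy)=L(x'y)$ for all $y$" has finitely many classes of words $x$.

**Proposition 1.** Every language recognized by such a coin-free machine is regular.

*Proof.* Let $c=|Q|$. Cut the input as $X=xy$, so that the tape splits into a left segment $\vdash x$ and a right segment $y\dashv$.

**Step 1: summarize what $x$ can do.** Let $s$ stand for the initial configuration. For a starting point $p$, which is either $s$ or a state $q\in Q$ on the last cell of $\vdash x$, let $\tau_x(p)$ be the following subset of $Q\cup\{A\}$. It contains $q'$ if some run from $p$ leaves the left segment for the first time in state $q'$, and it contains $A$ if some run from $p$ accepts before leaving. For $q\in Q$ let $\tau'_y(q)\subseteq Q\cup\{A\}$ be defined in the same way for runs starting in state $q$ on the first cell of $y\dashv$.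

**Step 2: the summaries decide acceptance.** Cut an accepting run on $xy$ at the moments when the head crosses between the segments. This gives a sequence $s\to q_1\to q_2\to\dots\to A$ in which each arrow is an entry of $\tau_x$ or $\tau'_y$, alternately. Conversely, such a sequence can be glued into an accepting run. So whether $xy\in L$ depends only on $\tau_x$ and $\tau'_y$.

**Step 3: count.** If $\tau_x=\tau_{x'}$, then $L(xy)=L(x'y)$ for all $y$. There are at most $(2^{c+1})^{c+1}$ tables $\tau_x$, so there are finitely many Myhill–Nerode classes. $\square$

Now let the machine also toss fair coins. What changes? A run from $p$ inside the left segment no longer has an outcome; it has a *probability distribution* on outcomes, and different choices give different distributions. The table entry $\tau_x(p)$ becomes a set of probability vectors. There are infinitely many possible vectors, and Step 3 collapses. Without any restriction on time the statement is in fact false (see the end of Section 2). What happens if the machine is required to be fast on average?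

## 2. Stochastic machines and the two theorems

**Definition (STM).** A *stochastic Turing machine* is a Turing machine with a read-only two-way input tape and a work tape. Its non-halting configurations are *existential* (the next move is chosen) or *probabilistic* (the next move is decided by a fair coin). Halting configurations are accepting or rejecting. Equivalently, it is the verifier of an Arthur–Merlin game whose random moves are visible to the prover.

**Definition (strategy, acceptance probability).** A *strategy* $\sigma$ fixes a move at every existential configuration reached along any computation path; the move may depend on the whole history. With $\sigma$ fixed, the computation on $X$ is a random process, and $p_\sigma(X)$ is the probability that it reaches an accepting configuration. A computation that never halts does not accept. The *acceptance probability* of $X$ is $\sup_\sigma p_\sigma(X)$.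

**Definition (recognition).** $M$ recognizes $L$ in space $S$ if every $X\in L$ has acceptance probability more than $3/4$, every $X\notin L$ has acceptance probability less than $1/4$, and $M$ never uses more than $S(|X|)$ work space.

**Definition (expected time).** Following the convention of Dwork and Stockmeyer, $M$ runs in expected time $T(n)$ if for *every* input $X$, in $L$ or not, and for *every* strategy, the computation halts with probability 1 and its expected number of steps is at most $T(|X|)$.

**Definition (stochastic finite automaton).** This is an STM in constant space, that is, with no work space beyond its finite control.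

The words "every strategy" are a real restriction. A machine that may, by choice, either stay on $\vdash$ or accept has acceptance probability 1 on every input, but the strategy "always stay" never halts, so this machine has no expected time bound. Constant space can also be combined with long running times: let a machine sweep over its $n$ letters, toss a coin at each letter, return to $\vdash$ and start again after the first tails, and accept when a sweep shows heads only. Each sweep succeeds with probability $2^{-n}$ independently, so the expected number of sweeps is $2^n$.

Here is a machine to keep in mind. **The gambler $G_0$** has non-halting states $q_0$ (initial) and $q$. State $q_0$ on $\vdash$ steps right into $q$, and elsewhere it rejects. State $q$ on a letter tosses a coin and moves one cell left or right; on $\dashv$ it accepts; on $\vdash$ it rejects. **The stubborn gambler $G_1$** is the same, except that $q$ on $\vdash$ is existential: reject, or step right and stay in $q$. Whatever the strategy, a run of $G_1$ is a random walk reflected at $\vdash$, possibly stopped early. The reflected walk needs $(n+1)^2$ expected steps from $\vdash$ to $\dashv$,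 so $G_1$ runs in expected time $(n+1)^2+1$.

The question is the following, stated as open in the text cited as "Arbeitsgruppe Informatik" (http://theo.cs.ovgu.de/autofosp/tt-baende/1995-Theorietag5-Rauischholzhausen-bei-Giessen.pdf): is there a nonregular language recognized by a stochastic finite automaton in polynomial expected time? The answer is no.

**Theorem A.** Let $M$ be a stochastic finite automaton whose expected running time (every input, every strategy) is at most a polynomial $T(n)$. If $M$ recognizes $L$ (members: acceptance probability $>3/4$; non-members: $<1/4$), then $L$ is regular.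

Every regular language is recognized by a DFA in linear time, so the class in question is exactly the class of regular languages.

**Theorem B.** Let $0\le\alpha<\beta\le1$ be constants. Let $M$ be an STM using space at most $S(n)$ and expected time at most $T(n)$ (every input, every strategy, halting with probability 1). Suppose every $X\in L$ has acceptance probability $\ge\beta$ and every $X\notin L$ has acceptance probability $\le\alpha$. Put $T_n=\max(1,\max_{i\le 2n}T(i))$ and $S_n=\max_{i\le2n}S(i)$. Let $C_n$ be the number of non-halting memory states (control state, work-tape content, work-head position) using at most $S_n$ cells. If $L$ is nonregular, then there is $\kappa>0$, depending only on $\beta-\alpha$, such that for infinitely many $n$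
$$C_n\bigl(\log(C_n+1)+\log\log(T_n+4)\bigr)\ \ge\ \kappa\sqrt{\log n}. \tag{1}$$

**Corollary C.**

1. *Constant space.* If $\log\log(T(n)+4)=o(\sqrt{\log n})$ (for example $T$ polynomial or $2^{\mathrm{polylog}(n)}$), only regular languages are recognized, for any constants $\alpha<\beta$.
2. *Space.* STMs with space $o(\log\log n)$ and polynomial (even $2^{\mathrm{polylog}(n)}$) expected time recognize only regular languages. The bound $o(\log\log n)$ is optimal: a nonregular language is recognized in space $O(\log\log n)$ and polynomial time, even deterministically.

*Conventions.* The input tape is $\vdash X\dashv$; the head moves by $-1,0,1$ and starts on $\vdash$ in the initial state. Every non-halting configuration has finitely many successors, and at least one. Entering a halting state ends the run. The initial state is non-halting, since otherwise $L$ is $\emptyset$ or $\Sigma^*$; hence $C_n\ge1$. A deterministic Turing machine (DTM) is a special STM.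

*Some time restriction is necessary.* It is known that two-way probabilistic finite automata, without any choices, recognize $\{a^nb^n\}$ with bounded error in exponential expected time (Freivalds 1981). It is also known that $\mathrm{CENTER}=\{w0x: w,x\in\{0,1\}^*,|w|=|x|\}$ can be recognized by sublogarithmic space-bounded STMs, but not in less than exponential expected time. Neither fact is used below, and these notes make no claim about constant-space time bounds between that of Corollary C(1) and exponential.

## 3. A nonregular language has truncations of rank above $n/2$

Myhill–Nerode says that for nonregular $L$ the matrices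
$$M_n=(L(xy))_{x,y\in\Sigma^{\le n}}$$
have an unbounded number of distinct rows. We shall need a rate, and we need it for the rank. Let $r_n$ be the rank of $M_n$ over $F=\mathrm{GF}(2)$. For $L=\{a^ib^i\}$ the rows $a^i$ and columns $b^j$, $0\le i,j\le n$, form an identity matrix, so $r_n\ge n+1$. For regular $L$ the number of distinct rows, and so $r_n$, is bounded.

**Lemma 2.** If $L$ is nonregular, then $r_n>n/2$ for infinitely many $n$.

(Condon, Hellerstein, Pottle and Wigderson, SIAM J. Comput. 27 (1998), have a result of this type. Here is a complete proof.)

*Proof.* Suppose $r_n\le n/2$ for all $n\ge N$, where $N\ge1$.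

**Step 1: find a place where the rank stalls.** The sequence $(r_n)$ is nondecreasing, since $M_n$ is a submatrix of $M_{n+1}$. If it increased at every $n\ge N$, then $r_n\ge r_N+(n-N)$, which eventually exceeds $n/2$. So there is $n\ge N$ with $r_n=r_{n+1}=:r\le n/2$. For $|x|\le n+1$ let $\rho_x\in F^{\Sigma^{\le n}}$ be the row $\rho_x(y)=L(xy)$. A matrix that contains $M_n$ and is contained in $M_{n+1}$ has rank $r$. This gives two facts.

- $V:=\mathrm{span}\{\rho_x:|x|\le n+1\}=\mathrm{span}\{\rho_x:|x|\le n\}$, and $\dim V=r$.
- In the matrix with rows $\Sigma^{\le n}$ and columns $\Sigma^{\le n+1}$, every column is a linear combination of columns in $\Sigma^{\le n}$.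

**Step 2: turn the stall into a finite linear machine.** For $a\in\Sigma$ we want a linear map $\Theta_a:V\to V$ with $\Theta_a\rho_x=\rho_{xa}$ for $|x|\le n$. The values lie in $V$ by the first fact. For well-definedness, let $\sum_xd_x\rho_x=0$ with all $|x|\le n$. Then $\sum_xd_xL(xy)=0$ for $|y|\le n$, hence by the second fact $\sum_xd_xL(xz)=0$ for all $|z|\le n+1$. Taking $z=ay$ with $|y|\le n$ gives $\sum_xd_x\rho_{xa}=0$.

Put $\Theta_{a_1\cdots a_k}=\Theta_{a_k}\cdots\Theta_{a_1}$, so $\Theta_{xy}=\Theta_y\Theta_x$; put $\varphi(v)=v(\epsilon)$; and define a language $L'$ by $L'(w)=\varphi(\Theta_w\rho_\epsilon)$.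

**Step 3: $L'$ agrees with $L$ on words of length at most $2n+1$.** By induction on $|x|$, $\Theta_x\rho_\epsilon=\rho_x$ for $|x|\le n+1$. Next, $(\Theta_av)(y')=v(ay')$ for $v\in V$ and $|y'|\le n-1$. Indeed, on the generators $\rho_x$ with $|x|\le n$ we have $\rho_{xa}(y')=L(xay')=\rho_x(ay')$. Applying this repeatedly, for $y=a_1\cdots a_k$ with $k\le n$,
$$\varphi(\Theta_yv)=(\Theta_{a_k}\cdots\Theta_{a_1}v)(\epsilon)=(\Theta_{a_{k-1}}\cdots\Theta_{a_1}v)(a_k)=\dots=v(a_1\cdots a_k)=v(y).$$
Hence for $|x|\le n+1$ and $|y|\le n$ we get $L'(xy)=\varphi(\Theta_y\Theta_x\rho_\epsilon)=\varphi(\Theta_y\rho_x)=\rho_x(y)=L(xy)$.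

**Step 4: $L'$ is simple.** For all $x,y$ we have $L'(xy)=(\varphi\Theta_y)(\Theta_x\rho_\epsilon)$, a linear functional applied to a vector of $V$. As $V$ is finite, $L'$ has finitely many Myhill–Nerode classes, so $L'$ is regular. As $\dim V=r$, every matrix $(L'(xy))$ has rank at most $r$.

**Step 5: the first disagreement forces large rank.** Since $L$ is nonregular, $L\ne L'$. Let $w$ be a shortest word on which they differ, and $\mu=|w|\ge 2n+2$. Let $D=L+L'$ over $F$. Take as rows the prefixes of $w$ of lengths $i=0,\dots,\mu$, and as columns the suffixes of $w$ of lengths $j=0,\dots,\mu$. The entry $D(\text{prefix}\cdot\text{suffix})$ is $0$ if $i+j<\mu$, and it is $D(w)=1$ if $i+j=\mu$. So this $(\mu+1)\times(\mu+1)$ matrix is triangular with respect to its antidiagonal, and nonsingular. On the same rows and columns $L'$ has rank at most $r$, and rank is subadditive. Hence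
$$r_\mu\ \ge\ \mu+1-r\ \ge\ \mu+1-\tfrac n2\ >\ \tfrac\mu2,$$
because $n<\mu$. As $\mu\ge N$, this is a contradiction. $\square$

So the task is to show that a fast small machine forces $r_n\le n/2$ for all large $n$.

## 4. Points at a cut and outcome sets

Fix $n$ and a machine $M$ as in Theorem B. We prepare the analogue of the crossing tables of Section 1.

**The automaton.** Let $Q$ be the set of non-halting memory states using at most $S_n$ cells, and $c=|Q|=C_n\ge1$. Replace any move that leads to a non-halting memory state outside $Q$, or off the input tape, by a rejecting halt. On inputs of length at most $2n$, runs from the initial configuration are unchanged. So we have a two-way stochastic automaton with $c$ non-halting states. Write $T=T_n\ge1$ and $\Delta=\beta-\alpha\in(0,1]$.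

**Definition (points).** Let $|x|,|y|\le n$. The left segment is $\vdash x$ and the right segment is $y\dashv$. Put
$$P_L=\{s\}\cup\{(\ell,q):q\in Q\},\qquad P_R=\{(r,q):q\in Q\},$$
where $s$ is the initial configuration, $(\ell,q)$ is state $q$ on the last cell of the left segment, and $(r,q)$ is state $q$ on the first cell of the right segment. Here $s$ is a separate symbol even if it coincides with some $(\ell,q)$ as a configuration. Let $P=P_L\cup P_R$, $m=|P|=2c+1$, and $E=P\cup\{A,R\}$.

**Definition (outcome sets).** For $p\in P_L$ let $\mathcal D_p=\mathcal D_p(x)$ be the set of all probability vectors $t$ on $E$ that arise as follows. Start at $p$ and follow some (history-dependent) strategy until halting or leaving the left segment. Then $t_{(r,q)}$ is the probability of leaving in state $q$, $t_A$ is the probability of accepting before leaving, and $t_R$ is the remaining probability (rejecting, or staying forever); the other entries are 0. For $p\in P_R$ define $\mathcal D_p=\mathcal D_p(y)$ symmetrically. Write $t\cdot g=\sum_{j\in E}t_jg_j$.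

**Example.** Let $x=a^k$ and $y=a^l$ with $k\ge1$, $l\ge 0$, and recall the gambler's ruin formula: a fair walk started at $i\in\{0,\dots,d\}$ hits $d$ before $0$ with probability $i/d$. For $G_0$ every $\mathcal D_p$ is a singleton. At $s$: $t_{(r,q)}=\frac1{k+1}$, $t_R=\frac k{k+1}$. At $(\ell,q)$: $t_{(r,q)}=\frac k{k+1}$, $t_R=\frac1{k+1}$. At $(r,q)$: $t_{(\ell,q)}=\frac l{l+1}$, $t_A=\frac1{l+1}$. At $(\ell,q_0)$ and $(r,q_0)$: $t_R=1$. Already here the tables take infinitely many values as $k$ varies. For $G_1$ the set $\mathcal D_s(a^k)$ is infinite for a single $x$. Besides the first step, the gambler may agree to step right at the first $i$ returns to $\vdash$ and reject at the next one, which gives $t_{(r,q)}=1-(\frac k{k+1})^{i+1}$ for $i=0,1,2,\dots$; always stepping right gives $t_{(r,q)}=1$.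

**Definition (crossing process).** For a strategy on $xy$ let $Z_0=s$, and let $Z_1,Z_2,\dots$ be the successive points at which the head arrives by crossing the cut. The process is absorbed in $A$ on acceptance and in $R$ otherwise (rejection, or staying in one segment forever). Let $N=\#\{k:Z_k\in P\}$.

Four facts will carry everything.

- **(F1) Locality.** $\mathcal D_p$ depends only on $x$ if $p\in P_L$, and only on $y$ if $p\in P_R$.
- **(F2) Every strategy.** Given the history up to the arrival at $Z_k=p\in P$, the rest of the strategy up to the next crossing is a strategy on one segment. So the conditional law of $Z_{k+1}$ is some $t\in\mathcal D_p$.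
- **(F3) Stationary strategies.** Conversely, any choice of $t^{(p)}\in\mathcal D_p$ for $p\in P$ is realized by a strategy on $xy$: at each arrival at $p$, start afresh a strategy realizing $t^{(p)}$. Then $Z$ is a Markov chain with rows $t^{(p)}$. Call such a strategy *stationary*.
- **(F4) Few visits.** For every strategy, $\mathbb E N\le T$, and hence $N<\infty$ almost surely. Indeed points are non-halting, so at least one step is made from each $Z_k\in P$ before the next point; so $N$ is at most the number of steps. This is where the time bound enters, and it needs the bound for all strategies.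

## 5. Coins without choices: leaks and one rounded table

Suppose first that $M$ has coins but no choices. Then each $\mathcal D_p$ is a single vector $t^{(p)}$, and the natural plan is to round it, so that finitely many tables remain. Rounding must not move the acceptance probability much. The chain $Z$ may make about $T$ steps, so additive errors are dangerous; multiplicative errors turn out to be harmless.

**Lemma 3 (perturbation).** Let $u_{pj},u'_{pj}\ge0$ $(p\in P,\ j\in E)$ with $e^{-\varepsilon}u_{pj}\le u'_{pj}\le e^{\varepsilon}u_{pj}$ and $u_{pA}+u_{pR}>0$ for every $p$. Consider the chains that move from $p$ to $j$ with probability proportional to $u_{pj}$ (respectively $u'_{pj}$), with $A,R$ absorbing. Let $h_s,h'_s$ be the probabilities of absorption in $A$ from $s$. Then $e^{-2\varepsilon m}h_s\le h'_s\le e^{2\varepsilon m}h_s$.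

The point of the lemma is that the bound does not depend on how long the chain runs.

*Proof.* **Step 1: reduce to one row.** Change the $m$ rows one at a time. Every intermediate chain has $u_{pA}+u_{pR}>0$ in each row (for changed rows, because $u'\ge e^{-\varepsilon}u$), so it is absorbed almost surely. It suffices that changing only row $p$ changes $h_s$ by a factor in $[e^{-2\varepsilon},e^{2\varepsilon}]$.

**Step 2: isolate row $p$.** For $j\in E$ let $a_j,b_j,c_j$ be the probabilities that the chain started at $j$ hits the set $\{A,p,R\}$ first in $A$, $p$, $R$ respectively, where time 0 counts, so $a_A=b_p=c_R=1$. They do not depend on row $p$, and $a_j+b_j+c_j=1$. Let $h_p$ be the probability of absorption in $A$ from $p$. One step from $p$ gives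
$$h_p=\sum_j\frac{u_{pj}}{\sum_iu_{pi}}(a_j+b_jh_p).$$
Solving for $h_p$, with $1-b_j=a_j+c_j$,
$$h_p=\frac{\sum_ju_{pj}a_j}{\sum_ju_{pj}(a_j+c_j)},$$
and the denominator is at least $u_{pA}+u_{pR}>0$.

**Step 3: read off the effect.** Changing row $p$ changes numerator and denominator each by a factor in $[e^{-\varepsilon},e^{\varepsilon}]$, so $h_p$ changes by a factor in $[e^{-2\varepsilon},e^{2\varepsilon}]$. As $h_s=a_s+b_sh_p$ with $a_s,b_s\ge0$ unchanged, the same holds for $h_s$. $\square$

Multiplicative rounding has trouble with entries near 0. A *leak* repairs this: at each visit to a point, with small probability, the process jumps somewhere else. By (F4) a leak of size about $\Delta/T$ per visit is rarely noticed.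

**Proposition 4.** Let $M$ be a stochastic finite automaton without existential choices, with polynomial expected time, and with acceptance probabilities $\ge\beta$ on $L$ and $\le\alpha$ off $L$, where $\alpha<\beta$ are constants. Then $L$ is regular.

*Proof.* Now $c$ and $m$ are constants and $T=T_n$ is polynomial in $n$. Let $\delta=\Delta/(8T)$ and $\varepsilon=\Delta/(24m)$.

**Step 1: add a leak.** Put $u_{pj}=t^{(p)}_j+\frac{\delta}{m+2}$ for $p\in P$, $j\in E$; each row sums to $1+\delta$. The $u$-chain is $Z$, except that at each visit to a point there is, with probability $\frac\delta{1+\delta}$, a jump to a uniformly random element of $E$. Run both processes together until the first jump. The probability that a jump happens at some visit of $Z$ to a point is at most $\delta\,\mathbb EN\le\delta T=\frac\Delta8$. So the absorption probability $h_s$ in $A$ differs from the acceptance probability of $xy$ by at most $\frac\Delta8$.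

**Step 2: round and count.** Replace each $u_{pj}$, $p\in P_L$, by the least power $e^{\varepsilon z}\ge u_{pj}$, $z\in\mathbb Z$. As $\frac\delta{m+2}\le u_{pj}<2$, there are at most $2+\frac1\varepsilon\ln\frac{2(m+2)}\delta=O(\log n)$ possible values. The left table has $(c+1)(m+2)$ entries and depends only on $x$, so there are at most $(O(\log n))^{(c+1)(m+2)}$ rounded left tables.

**Step 3: equal rounded tables give equal rows.** Let $x,x'$ have the same rounded left table, let $|y|\le n$, and let $u,\tilde u$ be the weights for $xy$ and $x'y$. On $P_R$ they coincide; on $P_L$ they have the same rounding, so they differ by factors in $[e^{-\varepsilon},e^{\varepsilon}]$. By Lemma 3 the absorption probabilities satisfy $\tilde h_s\le e^{2\varepsilon m}h_s=e^{\Delta/12}h_s$. If $xy\notin L$, then by Step 1, and since $e^z\le1+2z$ on $[0,1]$ and $\alpha+\frac\Delta8\le1$,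
$$\tilde h_s\le(1+\tfrac\Delta6)(\alpha+\tfrac\Delta8)\le\alpha+\tfrac\Delta8+\tfrac\Delta6<\beta-\tfrac\Delta8 .$$
So $x'y\notin L$ by Step 1. By symmetry $L(xy)=L(x'y)$.

**Step 4: conclude.** $M_n$ has at most $(\log n)^{O(1)}$ distinct rows, so $r_n\le n/2$ for all large $n$. By Lemma 2, $L$ is regular. $\square$

**Where this stops.** With choices, $\mathcal D_p(x)$ is a set of vectors. We may still round each vector, and there are about $(\log n)^{m+2}$ rounded vectors to reckon with. But the table of $x$ must now record a *subset* of these for each $p$, and the only count we get for subsets is of the form $2^{(\log n)^{O(1)}}$, with an exponent beyond $\log n$. This is more than $n$, and Lemma 2 gives no contradiction. Nor can we record for each $p$ just the best vector of $\mathcal D_p(x)$, because which one is best depends on $y$. For instance, let the machine on $\vdash$ choose to step right in state $q_1$, which accepts if and only if the next symbol is $1$, or in state $q_2$, which accepts if and only if the next symbol is $0$. With $x=\epsilon$ the right choice is dictated by the first letter of $y$.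

## 6. Values at the cut as certificates for both answers

What has to cross the cut is not the set of things $x$ can do, but how much each boundary point is *worth*: one number per point. The worth depends on $x$ and $y$ together, so neither side can compute it. But if somebody proposes the numbers, each side can check its part.

**Lemma 5 (certificates).** Let $g:E\to[0,\infty)$ with $g_R=0<g_A$.

(a) If $t\cdot g\le g_p$ for all $p\in P$ and all $t\in\mathcal D_p$, then every strategy on $xy$ accepts with probability $\le g_s/g_A$.

(b) If for every $p\in P$ there is $t\in\mathcal D_p$ with $t\cdot g\ge g_p$, then some strategy on $xy$ accepts with probability $\ge g_s/g_A$.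

*Proof.* (a) By (F2), given the history up to $Z_k=p$, the conditional expectation of $g(Z_{k+1})$ is $t\cdot g\le g_p$ for some $t\in\mathcal D_p$; once absorbed, $g(Z_k)$ is constant. So $\mathbb Eg(Z_k)\le g_s$ for all $k$, and $g_A\Pr[Z_k=A]\le g_s$. Let $k\to\infty$.

(b) By (F3) there is a stationary strategy with these $t$'s, and for it $\mathbb Eg(Z_k)\ge g_s$ for all $k$. By (F4), $N<\infty$ almost surely, so $Z_k$ is eventually $A$ or $R$. As $g$ is bounded and $g_R=0$, bounded convergence gives $g_A\Pr[\text{accept}]=\lim_k\mathbb Eg(Z_k)\ge g_s$. $\square$

The conditions for $p\in P_L$ concern only $x$, and those for $p\in P_R$ only $y$, by (F1). So for a fixed $g$ the pairs $(x,y)$ certified by $g$ form a set $\mathcal X\times\mathcal Y$. If a small set $\mathcal G$ of vectors $g$ serves all pairs, then both the 0's and the 1's of $M_n$ are covered by few such products. This is weaker than having few distinct rows, and Section 10 will deal with the difference.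

**Example.** For $G_0$ with $x=y=a^k$, $k\ge1$, put $N_0=2k+1$ and
$$g_s=\tfrac1{N_0},\quad g_{(\ell,q)}=\tfrac k{N_0},\quad g_{(r,q)}=\tfrac{k+1}{N_0},\quad g_A=1,\quad g_j=0\text{ otherwise}.$$
At $s$: $\frac1{k+1}\cdot\frac{k+1}{N_0}=g_s$. At $(\ell,q)$: $\frac k{k+1}\cdot\frac{k+1}{N_0}=g_{(\ell,q)}$. At $(r,q)$: $\frac k{k+1}\cdot\frac k{N_0}+\frac1{k+1}=\frac{k^2+2k+1}{(k+1)N_0}=g_{(r,q)}$. At $(\ell,q_0)$ and $(r,q_0)$ both sides are $0$. So (a) and (b) both hold and the acceptance probability is exactly $\frac1{N_0}$.

**Rounding the values themselves breaks the certificate.** In this example $g_{(r,q)}/g_{(\ell,q)}=1+\frac1k$. Suppose a rounding sends both values to the same $v<1$ and keeps $g_A=1$. At $(r,q)$ we then get $t\cdot g=\frac{kv+1}{k+1}>v$, so (a) fails. The condition at $p$ compares *differences*: $t\cdot g\le g_p$ says that $\sum_jt_j(g_j-g_p)^+\le\sum_jt_j(g_p-g_j)^+$. So we should round the gaps between consecutive values, each up to a factor $e^{\varepsilon}$. Even this is not enough for the exact values, because in the example the two sums are equal and there is no slack to pay for the factor.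

The way past this point is to compute the values of a *different* game with slack built in. To certify rejection, let an opponent multiply each outcome weight by $e^{\pm\varepsilon}$ in favor of acceptance, and add a small leak to $A$. If a value vector withstands this opponent, its condition at $p$ has a spare factor $e^{2\varepsilon}$ plus a spare additive term from the leak. Lemma 3 and (F4) say that the opponent raises the value at $s$ only slightly. To certify acceptance, do the same with the opponent and the leak working for rejection.

One more tool is needed, since the suprema over $\mathcal D_p$ need not be attained.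

**Lemma 6 (near-optimal rows).** Let $\theta,\zeta>0$. Let a chain on $E$ with $A,R$ absorbing have transition probabilities $\pi_{pj}$ with $\pi_{pA}+\pi_{pR}\ge\theta$ for all $p\in P$, and let $h$ be its vector of absorption probabilities in $A$. If $V\in[0,1]^E$, $V_A=1$, $V_R=0$ and $\sum_j\pi_{pj}V_j\ge V_p-\zeta$ for all $p\in P$, then $h_p\ge V_p-\zeta/\theta$ for all $p\in P$.

*Proof.* Let $D=\max_{p\in P}(V_p-h_p)$. If $D\le0$ we are done. Otherwise, as $h_p=\sum_j\pi_{pj}h_j$ and $V,h$ agree at $A,R$, for every $p$
$$V_p-h_p\le\zeta+\sum_{j\in P}\pi_{pj}(V_j-h_j)\le\zeta+(1-\theta)D.$$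
Take $p$ attaining $D$: $D\le\zeta+(1-\theta)D$, so $D\le\zeta/\theta$. $\square$

## 7. Rounding the gaps

The parameters are
$$\lambda=\tfrac\Delta8,\quad\tau=1-\lambda,\quad\delta=\tfrac\Delta{8T},\quad\varepsilon=\tfrac\Delta{24m},\quad\eta=\tfrac{\delta\lambda}{m+1},\quad\theta_0=\frac{e^{-\varepsilon}\delta}{e^{\varepsilon}(1+\delta)}. \tag{2}$$
Here $\delta$ is the leak, $\varepsilon$ the strength of the opponent, $\eta$ the size below which a gap is ignored, and $\lambda$ the margin for truncation.

**Definition (rounding).** Let $\hat V:E\to[0,1]$ have its minimum at $R$ and its maximum at $A$, and let $v_0<\dots<v_k$ be its distinct values, so $k\le m+1$. Let $\gamma_i=v_i-v_{i-1}$. Put $\gamma'_i=0$ if $\gamma_i<\eta$. Otherwise let $\gamma'_i$ be the least power $e^{\varepsilon z}\ge\gamma_i$, $z\in\mathbb Z$, so that $\gamma_i\le\gamma'_i<e^{\varepsilon}\gamma_i$. The rounding of $\hat V$ is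
$$g_j=\sum_{i\ge1:\ v_i\le\hat V_j}\gamma'_i\qquad(j\in E).$$
Let $\mathcal G$ be the set of all $g$ obtainable in this way. It depends only on $E$ and the parameters, not on $x,y$.

For instance, if $\hat V$ takes the values $0,\ 0.3,\ 0.3+\eta/2,\ 1$, then the middle gap disappears, and the rounded values are $0$, $\gamma'_1$, $\gamma'_1$, $\gamma'_1+\gamma'_3$, where $\gamma'_1,\gamma'_3$ approximate $0.3$ and $0.7-\eta/2$ from above within a factor $e^{\varepsilon}$. (Here $\eta\le\frac1{256}$, so the two outer gaps are kept.)

**Lemma 7.** (i) $g_R=0$, $g$ is maximal at $A$, and whenever $\hat V_j\ge\hat V_{j'}$,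
$$\hat V_j-\hat V_{j'}-k\eta\ \le\ g_j-g_{j'}\ \le\ e^{\varepsilon}(\hat V_j-\hat V_{j'}),\qquad k\eta\le\delta\lambda. \tag{3}$$
(ii) With a constant $C_\Delta$ depending only on $\Delta$,
$$|\mathcal G|\le K:=(m+2)^{m+2}\Bigl(2+\tfrac{\ln(1/\eta)}\varepsilon\Bigr)^{m+1},\qquad\log K\le C_\Delta\,c\,\bigl(\log(c+1)+\log\log(T+4)\bigr). \tag{4}$$

*Proof.* (i) The difference $g_j-g_{j'}$ is the sum of $\gamma'_i$ over those $i$ with $\hat V_{j'}<v_i\le\hat V_j$, and the corresponding $\gamma_i$ sum to $\hat V_j-\hat V_{j'}$. Each term satisfies $\gamma_i-\eta\le\gamma'_i\le e^{\varepsilon}\gamma_i$, and there are at most $k$ terms. Also $k\eta\le(m+1)\eta=\delta\lambda$. The claims on $R$ and $A$ follow from their extremal positions.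

(ii) A vector $g\in\mathcal G$ is determined by the map $E\to\{0,\dots,m+1\}$ giving the index of $\hat V_j$, and by at most $m+1$ rounded gaps. Each rounded gap is $0$ or $e^{\varepsilon z}$ with $\ln\eta/\varepsilon\le z\le0$; here $z\le0$ because $\gamma_i\le1=e^0$. That leaves at most $2+\ln(1/\eta)/\varepsilon$ values per gap. This gives $|\mathcal G|\le K$.

For the bound on $\log K$, note $1/\eta=64(m+1)T/\Delta^2$, so
$$\ln(1/\eta)=\ln(64/\Delta^2)+\ln(m+1)+\ln T\le3\ln(64/\Delta^2)\,(m+1)\ln(T+4),$$
because each of the three terms is at most $\ln(64/\Delta^2)(m+1)\ln(T+4)$, a product of factors exceeding 1. As $1/\varepsilon=24m/\Delta$, we get $2+\ln(1/\eta)/\varepsilon\le C'_\Delta(m+1)^2\log(T+4)$. We may take $C'_\Delta\ge1$. Hence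
$$\log K\le(m+2)\log(m+2)+(m+1)\bigl(\log C'_\Delta+2\log(m+1)+\log\log(T+4)\bigr).$$
Finally $m+2=2c+3\le5c$, $\log(m+2)\le\log(3(c+1))\le3\log(c+1)$, and $\log(c+1)\ge1$, $\log\log(T+4)\ge1$ as $c\ge1$, $T\ge1$. This gives (4). $\square$

## 8. Certificates for rejection

**Lemma 8.** If the acceptance probability of $xy$ is $\le\alpha$, there is $g\in\mathcal G$ with $g_A>0$ satisfying the hypothesis of Lemma 5(a) and $g_s<\beta g_A$.

*Proof.* **Step 1: define the game with an opponent.** For $t\in\mathcal D_p$ let $u_j=t_j+\delta[j=A]$, and let $W(t)$ be the finite set of vectors $w_j=\xi_ju_j$ with all $\xi_j\in\{e^{-\varepsilon},e^{\varepsilon}\}$. For $V\in[0,1]^P$, extended by $V_A=1$, $V_R=0$, let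
$$(BV)_p=\sup_{t\in\mathcal D_p,\ w\in W(t)}\frac{\sum_jw_jV_j}{\sum_jw_j}.$$
Since $w_A\ge e^{-\varepsilon}\delta$ and $\sum_jw_j\le e^{\varepsilon}(1+\delta)$, the weight of the fixed coordinate $V_A$ is $w_A/\sum_jw_j\ge\theta_0$. So each map inside the supremum is $(1-\theta_0)$-Lipschitz in the sup norm on $[0,1]^P$, and so is their supremum. Thus $B$ is a contraction of $[0,1]^P$ into itself, and by Banach's theorem it has a fixed point; call it $V$.

**Step 2: the opponent gains little.** We show
$$V_s\le e^{2\varepsilon m}(\alpha+\delta T). \tag{5}$$
Let $\zeta>0$, and for each $p$ choose $t^{(p)}\in\mathcal D_p$ and $w^{(p)}\in W(t^{(p)})$ with $\sum_jw^{(p)}_jV_j/\sum_jw^{(p)}_j\ge V_p-\zeta$. By Lemma 6 with $\theta=\theta_0$, the chain with weights $w^{(p)}$ is absorbed in $A$ from $s$ with probability $h'_s\ge V_s-\zeta/\theta_0$. By Lemma 3, $h'_s\le e^{2\varepsilon m}h_s$, where $h_s$ belongs to the weights $u_{pj}=t^{(p)}_j+\delta[j=A]$. This $u$-chain is the chain $Z$ of the stationary strategy $(t^{(p)})$ in which, at each visit to a point, an independent leak to $A$ occurs with probability $\frac\delta{1+\delta}$. It can be absorbed in $A$ only if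 $Z$ is absorbed in $A$ or a leak occurs at some visit of $Z$ to a point. The first has probability at most $\alpha$; the second, by the union bound and (F4), at most $\delta\,\mathbb EN\le\delta T$. Hence $V_s-\zeta/\theta_0\le e^{2\varepsilon m}(\alpha+\delta T)$. Let $\zeta\to0$.

**Step 3: extract the slack.** Fix $p\in P$ and $t\in\mathcal D_p$, and let
$$\mathrm{Pos}=\sum_jt_j(V_j-V_p)^+,\qquad\mathrm{Neg}=\sum_jt_j(V_p-V_j)^+.$$
Since $BV=V$, we have $\sum_jw_j(V_j-V_p)\le0$ for all $w\in W(t)$. Take $\xi_j=e^{\varepsilon}$ exactly when $V_j>V_p$. The leak contributes $\delta(1-V_p)$ to the positive part and nothing to the negative part, so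
$$e^{2\varepsilon}\bigl(\mathrm{Pos}+\delta(1-V_p)\bigr)\le\mathrm{Neg}. \tag{6}$$

**Step 4: truncate and round.** The additive slack $\delta(1-V_p)$ in (6) vanishes when $V_p$ is near 1, so values above $\tau$ are cut off. Let $\hat V=\min(V,\tau)$ on $E$; its minimum $0$ is at $R$ and its maximum $\tau$ at $A$. Let $g$ be its rounding. We check $t\cdot g\le g_p$ for all $p\in P$, $t\in\mathcal D_p$.

If $V_p\ge\tau$, then $\hat V_p=\hat V_A$, so $g_p=g_A=\max g\ge t\cdot g$.

If $V_p<\tau$, then $\hat V_p=V_p$. For $V_j>V_p$ we have $V_p<\hat V_j\le V_j$, so $g_j-g_p\le e^{\varepsilon}(V_j-V_p)$ by (3). For $V_j\le V_p$ we have $\hat V_j=V_j$, so $g_j-g_p\le-(V_p-V_j)+k\eta$ by (3). Averaging with the weights $t_j$, and then using (6),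
$$t\cdot g-g_p\le e^{\varepsilon}\mathrm{Pos}-\mathrm{Neg}+k\eta\le(e^{\varepsilon}-e^{2\varepsilon})\mathrm{Pos}-e^{2\varepsilon}\delta(1-V_p)+k\eta\le-\delta(1-\tau)+\delta\lambda=0.$$

**Step 5: check the value at $s$.** By (3) and $\delta\lambda\le\frac{\Delta^2}{64}$,
$$g_A\ge\tau-k\eta\ge1-\tfrac\Delta8-\tfrac{\Delta^2}{64}\ge1-\tfrac\Delta4>0.$$
Next, $\delta T=\frac\Delta8$, $\varepsilon+2\varepsilon m\le3\varepsilon m=\frac\Delta8$, $\alpha+\frac\Delta8\le1$, and $e^z\le1+2z$ on $[0,1]$. With (3) and (5),
$$g_s\le e^{\varepsilon}V_s\le e^{\Delta/8}(\alpha+\tfrac\Delta8)\le(1+\tfrac\Delta4)(\alpha+\tfrac\Delta8)\le\alpha+\tfrac{3\Delta}8,$$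
while $\beta g_A\ge\beta-\frac\Delta4=\alpha+\frac{3\Delta}4$. Hence $g_s<\beta g_A$. $\square$

## 9. Certificates for acceptance

Here one good strategy must be fixed first, and it must be stationary; then the opponent attacks that strategy alone.

**Lemma 9.** If the acceptance probability of $xy$ is $\ge\beta$, there is $g\in\mathcal G$ with $g_A>0$ satisfying the hypothesis of Lemma 5(b) and $g_s>\alpha g_A$.

*Proof.* **Step 1: find a good stationary choice.** Strategies with acceptance probability near $\beta$ may depend on the history; we pass to stationary ones through a leak to $R$. For $Y\in[0,1]^P$ put $Y_A=1$, $Y_R=0$. The map $Y_p\mapsto\sup_{t\in\mathcal D_p}\frac{t\cdot Y}{1+\delta}$ is a contraction of $[0,1]^P$ with factor $\frac1{1+\delta}$; let $Y$ be its fixed point. Take any strategy on $xy$, and at each visit to a point add an independent leak to $R$ of probability $\frac\delta{1+\delta}$. By (F2), given the history up to a visit to $p$ with no leak so far, the expected next value of $Y$ is $\frac{t\cdot Y}{1+\delta}\le Y_p$ for some $t\in\mathcal D_p$. So $Y$ is a supermartingale along the leaky process, and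
$$Y_s\ge\Pr[\text{leaky process reaches }A]\ge\Pr[\text{accept}]-\delta\,\mathbb EN\ge\Pr[\text{accept}]-\delta T.$$
Taking the supremum over strategies, $Y_s\ge\beta-\frac\Delta8$.

Let $\zeta=\frac\Delta{16}\cdot\frac\delta{1+\delta}$, and choose $t^{(p)}\in\mathcal D_p$ with $\frac{t^{(p)}\cdot Y}{1+\delta}\ge Y_p-\zeta$ for every $p$. Put $u_{pj}=t^{(p)}_j+\delta[j=R]$. The chain with weights $u_{pj}$ moves from $p$ to $R$ with probability at least $\frac\delta{1+\delta}$, and as $Y_R=0$ its rows average $Y$ to $\frac{t^{(p)}\cdot Y}{1+\delta}$. By Lemma 6 with $\theta=\frac\delta{1+\delta}$ and $V=Y$, its absorption probability in $A$ from $s$ satisfies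
$$h_s\ge Y_s-\tfrac\Delta{16}\ge\beta-\tfrac{3\Delta}{16}>0.$$

**Step 2: let the opponent attack this choice.** Let $W_p$ be the finite set of vectors $w_j=\xi_ju_{pj}$ with all $\xi_j\in\{e^{-\varepsilon},e^{\varepsilon}\}$. The map $U_p\mapsto\min_{w\in W_p}\sum_jw_jU_j/\sum_jw_j$ on $[0,1]^P$, with $U_A=1$, $U_R=0$, is a contraction because $w_R/\sum_jw_j\ge\theta_0$; let $U$ be its fixed point. Let $w^{(p)}$ be minimizers at $U$. Then $U$ solves the linear system for the absorption probabilities in $A$ of the chain with weights $w^{(p)}$. That system is contractive, so its solution is unique, and $U$ is the vector of these probabilities. By Lemma 3, $2\varepsilon m=\frac\Delta{12}$ and $\beta-\frac{3\Delta}{16}\le1$,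
$$U_s\ge e^{-2\varepsilon m}h_s\ge(1-\tfrac\Delta{12})(\beta-\tfrac{3\Delta}{16})\ge\beta-\tfrac\Delta{12}-\tfrac{3\Delta}{16}. \tag{7}$$

**Step 3: extract the slack.** Fix $p$, let $t=t^{(p)}$, $\mathrm{Pos}=\sum_jt_j(U_j-U_p)^+$ and $\mathrm{Neg}=\sum_jt_j(U_p-U_j)^+$. Since $\sum_jw_j(U_j-U_p)\ge0$ for all $w\in W_p$, take $\xi_j=e^{-\varepsilon}$ exactly when $U_j>U_p$. The leak contributes $\delta U_p$ to the negative part and nothing to the positive part, so
$$\mathrm{Pos}\ge e^{2\varepsilon}(\mathrm{Neg}+\delta U_p). \tag{8}$$

**Step 4: truncate and round.** Now the additive slack vanishes near $0$, so low values are raised. Let $\hat U=\max(U,\lambda)$ on $E$; its minimum $\lambda$ is at $R$ and its maximum $1$ at $A$. Let $g$ be its rounding. We check $t^{(p)}\cdot g\ge g_p$ for every $p\in P$; write $t=t^{(p)}$.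

If $U_p\le\lambda$, then $\hat U_p=\hat U_R$, so $g_p=0\le t\cdot g$.

If $U_p>\lambda$, then $\hat U_p=U_p$. For $U_j\ge U_p$ we have $\hat U_j=U_j$, so $g_j-g_p\ge U_j-U_p-k\eta$. For $U_j<U_p$ we have $U_j\le\hat U_j<U_p$, so $g_p-g_j\le e^{\varepsilon}(U_p-U_j)$. Averaging and using (8),
$$t\cdot g-g_p\ge\mathrm{Pos}-k\eta-e^{\varepsilon}\mathrm{Neg}\ge(e^{2\varepsilon}-e^{\varepsilon})\mathrm{Neg}+e^{2\varepsilon}\delta U_p-k\eta\ge\delta\lambda-\delta\lambda=0.$$

**Step 5: check the value at $s$.** By (3), $0<1-\lambda-k\eta\le g_A\le e^{\varepsilon}(1-\lambda)\le e^{\varepsilon}$. Since $k\eta\le\delta\lambda\le\frac\Delta{64}$, (3) and (7) give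
$$g_s\ge U_s-\lambda-k\eta\ge\beta-\Delta\bigl(\tfrac1{12}+\tfrac3{16}+\tfrac18+\tfrac1{64}\bigr)\ge\beta-0.42\Delta>0.$$
As $e^{-\varepsilon}\ge1-\varepsilon\ge1-\frac\Delta{24}$, we get
$$\frac{g_s}{g_A}\ge\bigl(1-\tfrac\Delta{24}\bigr)(\beta-0.42\Delta)\ge\beta-0.47\Delta>\alpha.\qquad\square$$

## 10. From two covers to small rank

A *rectangle* in a matrix is a set $\mathcal X\times\mathcal Y$ of entries; it is a 1-rectangle (0-rectangle) if it contains only 1's (only 0's).

**Proposition 10.** The 1's of $M_n$ are covered by at most $K$ 1-rectangles, and the 0's by at most $K$ 0-rectangles, with $K$ as in (4).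

*Proof.* **Zeros.** For $g\in\mathcal G$ with $g_A>0$ and $g_s<\beta g_A$ take
$$\{x:\forall p\in P_L\ \forall t\in\mathcal D_p(x):t\cdot g\le g_p\}\times\{y:\forall p\in P_R\ \forall t\in\mathcal D_p(y):t\cdot g\le g_p\}.$$
By Lemma 5(a) each pair in it has acceptance probability at most $g_s/g_A<\beta$, so $xy\notin L$. By Lemma 8 these rectangles cover all 0's.

**Ones.** For $g\in\mathcal G$ with $g_A>0$ and $g_s>\alpha g_A$ take
$$\{x:\forall p\in P_L\ \exists t\in\mathcal D_p(x):t\cdot g\ge g_p\}\times\{y:\forall p\in P_R\ \exists t\in\mathcal D_p(y):t\cdot g\ge g_p\}.$$
By Lemma 5(b) each pair has acceptance probability at least $g_s/g_A>\alpha$, so $xy\in L$. By Lemma 9 these cover all 1's. $\square$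

Overlapping rectangles do not bound the rank over $\mathrm{GF}(2)$ directly: to write the matrix as a sum of rank-one matrices we need a *partition* of the 1's. Here it matters that both the 0's and the 1's have small covers.

**Lemma 11** (after Aho–Ullman–Yannakakis). If the 1's (respectively 0's) of a $0/1$ matrix are covered by at most $K$ 1-rectangles (respectively 0-rectangles), $K\ge1$, then its rank over $\mathrm{GF}(2)$ is at most $(2K)^{\log K+1}$.

*Proof.* **Step 1: a protocol that finds the entry.** Alice knows the row $x$, Bob knows the column $y$. They maintain a set $\mathcal Z$ of 0-rectangles of the cover; initially it is the whole 0-cover. Write a rectangle $S$ as $X_S\times Y_S$. While $\mathcal Z\ne\emptyset$, they do the following.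

- If there is a 1-rectangle $D$ of the cover with $x\in X_D$ such that at most $|\mathcal Z|/2$ of the $S\in\mathcal Z$ satisfy $X_S\cap X_D\ne\emptyset$, Alice announces the first such $D$, and $\mathcal Z$ is replaced by the set of those $S$.
- Otherwise Alice passes, and Bob does the same with $y$ and columns, if possible.
- If neither is possible, they stop with output 0.

If $\mathcal Z=\emptyset$, they stop with output 1.

**Step 2: the output is correct.** Every 0-rectangle of the cover that contains $(x,y)$ stays in $\mathcal Z$: if $(x,y)\in S$ and $x\in X_D$, then $x\in X_S\cap X_D$, and similarly for columns. If the entry is 0, some $S$ of the cover contains $(x,y)$, so $\mathcal Z$ never becomes empty and the output is not 1. If the entry is 1, some 1-rectangle $D$ of the cover contains $(x,y)$. No $S\in\mathcal Z$ meets $D$, since a common entry would be both 0 and 1. So each $S\in\mathcal Z$ is disjoint from $D$ in rows or in columns. No $S$ is counted both among those meeting $D$ in rows and among those meeting it in columns, so one of the two counts is at most $|\mathcal Z|/2$. Hence Alice or Bob can announce something, and the protocol does not stop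 with output 0.

**Step 3: count the runs with output 1.** Each announcement at least halves $|\mathcal Z|$ and is made while $|\mathcal Z|\ge1$, so there are at most $\lfloor\log K\rfloor+1$ announcements; in particular the protocol stops. Describe a run by its sequence of announcements, each labelled by who made it; there are at most $2K$ possibilities per announcement. The current $\mathcal Z$ is determined by the sequence so far, and output 1 occurs exactly when $\mathcal Z=\emptyset$. So among the sequences ending in output 1 none is a proper prefix of another. Extending each arbitrarily to length $\lfloor\log K\rfloor+1$ gives distinct sequences from disjoint families, so there are at most $(2K)^{\lfloor\log K\rfloor+1}$ of them.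

**Step 4: each run is a rectangle.** For a given sequence ending in output 1, each announcement or pass by Alice is a condition on $x$ alone, and each announcement by Bob is a condition on $y$ alone, because $\mathcal Z$ is known from the sequence. So the inputs producing it form a rectangle. By Step 2 these rectangles partition the 1's. The matrix is the sum of their indicators, each of rank at most one. $\square$

## 11. Proofs of Theorems A and B and of Corollary C

**Proof of Theorem B.** *Purpose: confront the upper and lower bounds on $r_n$.* Let $L$ be nonregular. By Lemma 2, Proposition 10 and Lemma 11, for infinitely many $n$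
$$\frac n2<r_n\le(2K_n)^{\log K_n+1},\qquad\text{hence}\qquad\log n-1<(\log K_n+1)^2,$$
where $K_n$ is the $K$ of (4) for this $n$. So $\log K_n>\sqrt{\log n-1}-1$ for infinitely many $n$. For $\log n\ge8$ the right side is at least $\frac12\sqrt{\log n}$: this holds at $\log n=8$, where $\sqrt7-1>1.6$ and $\frac12\sqrt8<1.5$, and the derivative of $\sqrt{z-1}-\frac12\sqrt z$ is positive. With (4),
$$C_\Delta\,C_n\bigl(\log(C_n+1)+\log\log(T_n+4)\bigr)\ge\tfrac12\sqrt{\log n}$$
for infinitely many $n$. This is (1) with $\kappa=\frac1{2C_\Delta}$, which depends only on $\Delta=\beta-\alpha$. $\square$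

**Proof of Theorem A.** Take $\alpha=\frac14$ and $\beta=\frac34$: members have acceptance probability $\ge\beta$, non-members $\le\alpha$. Here $C_n$ is constant and $T_n$ is polynomially bounded, so the left side of (1) is $O(\log\log n)=o(\sqrt{\log n})$. Thus (1) fails for all large $n$, and $L$ is regular by Theorem B. $\square$

**Proof of Corollary C(1).** Here $C_n=O(1)$. We need $\log\log(T_n+4)=o(\sqrt{\log n})$. Given $\epsilon_0>0$, there is $i_0$ with $\log\log(T(i)+4)\le\epsilon_0\sqrt{\log i}\le\epsilon_0\sqrt{\log(2n)}$ for $i_0\le i\le2n$. The finitely many $i<i_0$, and the constant $1$ in the definition of $T_n$, contribute only a bounded amount. So (1) fails for all large $n$.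

**Proof of Corollary C(2), the upper bound.** If $S(n)=o(\log\log n)$, then $S_n=o(\log\log n)$ by the same argument, and $C_n\le2^{O(S_n+1)}=(\log n)^{o(1)}$. For $T(n)\le2^{\mathrm{polylog}(n)}$ we have $\log\log(T_n+4)=O(\log\log n)$. So the left side of (1) is $(\log n)^{o(1)}$, and (1) fails for all large $n$.

**Proof of Corollary C(2), optimality** (Stearns–Hartmanis–Lewis 1965). Let
$$L_0=\{\mathrm{bin}(1)\#\mathrm{bin}(2)\#\cdots\#\mathrm{bin}(k):k\ge1\}.$$

**Step 1: $L_0$ is nonregular.** For $x_i=\mathrm{bin}(1)\#\cdots\#\mathrm{bin}(i)\#$ and $i,j\ge1$, the word $x_i\,\mathrm{bin}(j+1)$ has $i+1$ blocks, so it lies in $L_0$ if and only if $i=j$. So the $x_i$ lie in pairwise different Myhill–Nerode classes.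

**Step 2: a DTM for $L_0$.** The machine checks that the first block is exactly $1$. Then, from left to right, it checks that each block $B'$ is the binary successor of the preceding, already verified block $B$. It rejects at the first error, and it accepts when the last block, ending at $\dashv$, is verified. One check starts at the separator between $B$ and $B'$ and goes as follows.

- Count the length $\ell$ of $B$ by walking left to its beginning, and return. Count the length $\ell'$ of $B'$ by walking right, stopping and rejecting as soon as the count exceeds $\ell+1$; return.
- For $b=0,\dots,\ell-1$, with a carry kept in the control and initially $1$: read the bit of $B$ at index $b$ from the right, by walking $b+1$ cells left from the separator. Read the bit of $B'$ at index $b$ from the right, by walking to the end of $B'$ and $b+1$ cells back (reject if $\ell'\le b$). Check that the bit of $B'$ is the sum modulo 2 of the bit of $B$ and the carry, and update the carry.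
- At the end, if the carry is $0$, check $\ell'=\ell$; if the carry is $1$, check that $\ell'=\ell+1$ and that the first bit of $B'$ is $1$.

This is binary addition of $1$, so the check is correct.

**Step 3: space and time.** The machine uses a constant number of binary counters, all bounded by $\ell+2$. A verified block is $\mathrm{bin}(j)$ where $\mathrm{bin}(1),\dots,\mathrm{bin}(j)$ all occur as blocks of the input. So $j\le n$ and $\ell=O(\log n)$, and the space is $O(\log\log n)$ on every input, in $L_0$ or not. The machine halts, so it never repeats a configuration. Hence for large $n$ it makes at most $(n+2)\,2^{O(\log\log n)}$ steps, which is polynomial in $n$. $\square$
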